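# Derived length of nilpotent groups generated by small conjugacy classes

## Groups generated by their center and their smallest noncentral classes

Take a finite $p$-group $G$ and keep only the elements with few conjugates. If these elements generate $G$, must $G$ be close to abelian? We begin where this can be settled quickly.

**Conventions.** For elements of a group, $x^y=y^{-1}xy$ and $[x,y]=x^{-1}x^y=x^{-1}y^{-1}xy$. Long commutators are left-normed: $[x,y,z]=[[x,y],z]$. The class of $g$ is $\mathrm{cl}(g)$, and $|\mathrm{cl}(g)|=|G:C_G(g)|$. The derived series is $H^{(0)}=H$, $H^{(k+1)}=[H^{(k)},H^{(k)}]$, and $\operatorname{dl}(H)$ is the least $k$ with $H^{(k)}=1$. The lower central series is $\gamma_1(H)=H$, $\gamma_{k+1}(H)=[\gamma_k(H),H]$, and $H$ is nilpotent of class at most $c$ if $\gamma_{c+1}(H)=1$. We use these textbook facts: finite $p$-groups are nilpotent; subgroups and quotients of nilpotent groups are nilpotent; a nontrivial normal subgroup of a nilpotent group contains a nontrivial central element; $[\gamma_i(H),\gamma_j(H)]\le\gamma_{i+j}(H)$.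

**Definition.** Let $G$ be a nilpotent group whose $r$ smallest class sizes $1=n_1<n_2<\dots<n_r$ exist and are finite. Put
$$S=\{g\in G:|\mathrm{cl}(g)|\le n_r\},\qquad M=M_r(G)=\langle S\rangle .$$

The set $S$ is closed under conjugation, so $M$ and every $M^{(k)}$ are normal in $G$. Since $g$ and $g^{-1}$ have the same centralizer, $S=S^{-1}$. Hence every element of $M$ is a product of elements of $S$.

For example, let $G$ be the dihedral group of order $16$, with rotation $\rho$ of order $8$ and reflections $s$. The center is $\{1,\rho^4\}$. Every other rotation has class $\{\rho^i,\rho^{-i}\}$ of size $2$. A reflection $s$ has centralizer $\{1,s,\rho^4,s\rho^4\}$, so its class has size $4$. Thus the class sizes are $1,2,4$, and $M_1=\langle\rho^4\rangle$, $M_2=\langle\rho\rangle$, $M_3=G$.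

For $r=1$ we have $S=Z(G)$, so $M_1(G)=Z(G)$ is abelian. The first case with content is $r=2$. It needs three small tools, which will also serve for all $r$.

**Lemma 1.** Let $G$ be nilpotent and $A$ a maximal abelian normal subgroup of $G$ (it exists by Zorn's lemma if $G$ is infinite). Then $C_G(A)=A$.

*Proof.* Certainly $A\le C_G(A)$. If the inclusion is proper, $C_G(A)/A$ is a nontrivial normal subgroup of the nilpotent group $G/A$, so it contains a nontrivial element $cA\in Z(G/A)$. Then $\langle A,c\rangle$ is abelian, because $c$ centralizes $A$. It is normal in $G$, because $cA$ is central in $G/A$. It is larger than $A$, a contradiction. $\blacksquare$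

The second tool says when a commutator has a smaller class than one of its entries. It is the only place where class sizes are computed.

**Lemma 2.** Let $B\trianglelefteq G$, let $g\in G$ have a finite class, let $b\in B$ and $y=[g,b]$. If $y\ne1$ and $y\in C_G(B)$, then $|\mathrm{cl}(y)|<|\mathrm{cl}(g)|$.

*Proof.* Let $D=C_G(g)$, which has finite index in $G$, and let
$$X=\{[g,b']:b'\in B\}=\{g^{-1}g^{b'}:b'\in B\}.$$
The size of $X$ is the number of $B$-conjugates of $g$, namely $|B:C_B(g)|=|B:B\cap D|$, and $X$ contains $1$ (take $b'=1$). For $d\in D$ we have $y^d=[g^d,b^d]=[g,b^d]\in X$, since $B$ is normal; and $y^d\ne1$. So the set $y^D$ of $D$-conjugates of $y$ lies in $X\setminus\{1\}$, and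
$$|y^D|\le|B:B\cap D|-1 .$$
Since $B$ centralizes $y$, we have $y^{BD}=y^D$. Finally, $G$ is a union of $|G:BD|$ cosets $(BD)t$, and $\mathrm{cl}(y)$ is the union of the corresponding sets $(y^{BD})^t$. Therefore
$$|\mathrm{cl}(y)|\le|G:BD|\,|y^{BD}|\le|G:BD|\,(|B:B\cap D|-1)<|G:BD|\,|BD:D|=|\mathrm{cl}(g)|,$$
where we used $|BD:D|=|B:B\cap D|$. $\blacksquare$

In the dihedral group of order $16$, take $g=s$, $B=\langle\rho\rangle$, $b=\rho$. Then $[s,\rho]=(s^{-1}\rho^{-1}s)\rho=\rho^2$, which centralizes $B$, and the class size drops from $4$ to $2$.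

For the third tool, write an abelian normal subgroup $A$ of $G$ additively, as a right module for the group ring $\mathbb Z[G]$, where $ag$ stands for $a^g$. Then
$$[a,g]=a(g-1)\qquad(a\in A,\ g\in G).$$
The multiplicative and additive notations denote the same elements.

**Lemma 3.** Let $H\le G$ and $a\in A$ satisfy $a(h-1)(h'-1)=0$ for all $h,h'\in H$. Then $H'$ centralizes $a$.

*Proof.* From $hh'-1=(h-1)+(h'-1)+(h-1)(h'-1)$ we get $a(hh'-1)=a(h-1)+a(h'-1)$. So $h\mapsto a(h-1)$ is a homomorphism from $H$ to the abelian group $A$. It kills $H'$. $\blacksquare$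

**Proposition 4.** Let $G$ be nilpotent, with $n_2$ existing and finite, and let $M=M_2(G)$. Then $M$ has class at most $3$ and $\operatorname{dl}(M)\le2$.

*Proof.* Let $A$ be as in Lemma 1. Take $a\in A$, $x\in S$. The element $[x,a]$ lies in $A$, so it centralizes $A$. If it is not $1$, Lemma 2 with $g=x$, $B=A$ gives $|\mathrm{cl}([x,a])|<|\mathrm{cl}(x)|\le n_2$, so $[x,a]$ has class size $1$. In every case $[a,x]=[x,a]^{-1}\in Z(G)$. The identity $[a,gh]=[a,h]\,[a,g]^h$ extends this from $S$ to products of elements of $S$, so $[A,M]\le Z(G)$.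

Now $a(m-1)(m'-1)=0$ for all $m,m'\in M$. By Lemma 3, $M'$ centralizes every $a\in A$, so $M'\le C_G(A)=A$. Hence $M''=1$. Also $\gamma_3(M)=[M',M]\le[A,M]\le Z(G)$, so $\gamma_4(M)=1$. $\blacksquare$

The class bound is the theorem of Mann: the subgroup generated by the elements of class size $n_1$ or $n_2$ has class at most $3$. We do not quote it below. The bound $\operatorname{dl}\le2$ cannot be lowered for $r=2$. A group $G$ of order a power of $p$ is extraspecial if $Z(G)=G'$ has order $p$ (for example $UT_3(\mathbb F_p)$). Every class lies in a coset $gG'$, so the class sizes are $1$ and $p$. Thus $M_2(G)=G$, and $\operatorname{dl}(G)=2$.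

## What changes when $r\ge3$

Does something like Proposition 4 hold for each $r$? For $p$-groups the question is the following; it is taken from the text at http://istanbulgroup.metu.edu.tr/pdfs/Mann02.Istanbul.2011.pdf.

**Conjecture B.** Let $G$ be a finite $p$-group. If $G$ is generated by the classes of sizes $n_1,\dots,n_r$, then $\operatorname{dl}(G)\le f(r)$, for some function $f$ of $r$.

Here $f$ may depend neither on $p$ nor on $G$. The conjecture speaks of derived length and not of class, and the next example shows why.

**Example (a wreath product).** Let $p\ge3$ and $G=A\rtimes\langle x\rangle$, where $x$ has order $p$ and $A=\mathbb F_p[X]/(X-1)^p$, with $x$ acting as multiplication by $X$. (This is $C_p\wr C_p$.) Write $\delta=x-1$ as an operator on $A$. Then $A\delta^{p-1}\ne0=A\delta^p$, and the fixed points of $x$ are $A\delta^{p-1}$, of order $p$.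

If $a\in A$ is not fixed by $x$, then $C_G(a)$ contains $A$, which has index $p$, and is not $G$; so $|\mathrm{cl}(a)|=p$. If $g\notin A$, then $g$ acts on $A$ as some $x^j$ with $p\nmid j$, so $C_A(g)=A\delta^{p-1}$ has order $p$. Since $g\in C_G(g)$ and $G=A\langle g\rangle$, the group $C_G(g)$ has order $p\cdot p$. Hence $|\mathrm{cl}(g)|=p^{p+1}/p^2=p^{p-1}$. The class sizes are $1<p<p^{p-1}$, so
$$M_2(G)=A,\qquad M_3(G)=G .$$
The group $G=M_3(G)$ is metabelian, but $\gamma_p(G)\ge A\delta^{p-1}\ne0$, so its class is at least $p$. No function of $r$ bounds the class of $M_r(G)$, already for $r=3$.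

So we aim at derived length. The result is this.

**Theorem 5.** Let $G$ be a nilpotent group (for instance a finite $p$-group) whose $r$ smallest class sizes $1=n_1<\dots<n_r$ exist and are finite. Put $S=\{g\in G:|\mathrm{cl}(g)|\le n_r\}$ and $M=M_r(G)=\langle S\rangle$. Then:

1. $M$ is abelian if $r=1$, and $\operatorname{dl}(M)\le2r-2$ if $r\ge2$.
2. If $r=2$, then $M$ has class at most $3$. If $r\ge3$, then $M^{(2r-5)}$ has class at most $5$ and $M^{(2r-4)}$ has class at most $2$.

In particular Conjecture B is true: for a finite $p$-group with $G=M_r(G)$, part 1 gives $\operatorname{dl}(G)\le f(r)$ with $f(1)=1$ and $f(r)=2r-2$ for $r\ge2$.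

The cases $r=1$ and $r=2$ are done. The argument that follows is valid for all $r\ge2$. We fix $r\ge 2$, $G$, $S$, $M$ as in the theorem, and $A$ as in Lemma 1.

## The first loss of class size, and why it does not repeat

The first half of the proof of Proposition 4 works for every $r$, with a weaker conclusion. Put
$$Y=\{[a,x]:a\in A,\ x\in S\}\subseteq A,\qquad V=\langle Y\rangle .$$

**Lemma 6.**

1. $Y$ is invariant under conjugation by $G$; in particular $V\trianglelefteq G$.
2. If $y\in Y$ and $x\in S$, then $[y,x]\in Y$.
3. $V=[A,M]$.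
4. Every $y\in Y$ has $|\mathrm{cl}(y)|\le n_{r-1}$.

*Proof.* (1) $[a,x]^g=[a^g,x^g]$, and $A$, $S$ are invariant. (2) $y\in A$, so $[y,x]$ is by definition in $Y$. (3) Clearly $V\le[A,M]$. Conversely, $[a,gh]=[a,h]\,[a,g]^h$ and the normality of $V$ show, by induction on the number of factors from $S$ in $m$, that $[a,m]\in V$ for all $a\in A$, $m\in M$. (4) This is clear for $y=1$. If $1\ne y=[a,x]$, then $y^{-1}=[x,a]$ lies in $A\le C_G(A)$, and Lemma 2 with $g=x$, $B=A$ gives $|\mathrm{cl}(y)|=|\mathrm{cl}(y^{-1})|<|\mathrm{cl}(x)|\le n_r$. A class size smaller than $n_r$ is at most $n_{r-1}$. $\blacksquare$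

For $r=2$, part (4) says that $V$ is central. For larger $r$ the natural plan is to commutate again and hope that each commutator costs one class size: $[y,h]$ would have class size at most $n_{r-2}$, and so on until we reach the center. For $r=3$ this would make $[A,M,M]$ central, so $[A,M,M,M]=1$. In the wreath product above with $p\ge5$ this is false, since $A\delta^3\ne0$.

The failure is visible in Lemma 2. Let $y\in V$ and $h\in M$. To conclude $|\mathrm{cl}([y,h])|<|\mathrm{cl}(y)|$ we need a normal subgroup $B$ which *contains* $h$ and *centralizes* $[y,h]$. In the example, a subgroup containing $x$ can centralize only the fixed points of $x$. So the lemma says nothing about $[y,x]$ when $y\in V\setminus A\delta^{p-2}$, and the size does not drop: both $y$ and $[y,x]$ have class size $p$.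

A more careful version chooses $y$ well. If $V\ne C_V(M)$, one can find $b\in V\setminus C_V(M)$ with $[b,M]\le C_V(M)$, and then Lemma 2 with $B=M$ applies to $[b,h]$. But this gives one drop, after which the element is fixed by $M$ and the process stops. To get many drops, put levels
$$U_0=C_V(M),\qquad U_{i+1}=\{v\in V:[v,h]\in U_i\text{ for all }h\in M\}.$$
If $b\notin U_{i+1}$, there is $h\in M$ with $[b,h]\notin U_i$. Here is the exact obstacle: $h$ is an arbitrary element of $M$, and nothing puts it into a normal subgroup centralizing $[b,h]$. In the wreath product, where $M=M_3(G)=G$, we have $U_i=A\delta^{p-1-i}$ for $0\le i\le p-2$. So there are $p-1$ different levels, while all the noncentral elements of $V$ have the same class size. No argument can produce a drop at each of these levels.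

## Levels tested against derived subgroups

We turn the order of choices around. First decide on the subgroup $K_i$ that will play the role of $B$, and test membership in the next level only against $K_i$. Then an element outside level $i+1$ comes with a witness $k$ *in* $K_i$, as Lemma 2 requires.

It remains to arrange that $K_i$ centralizes $[b,k]$. Lemma 3 does this if $K_i=L_i'$, where $L_i$ centralizes level $i$ and moves $[b,k]$ only by elements of level $i$. This costs one derived step from $L_i$ to $K_i$. A second derived step, from $K_i$ to $L_{i+1}=K_i'$, is needed so that $L_{i+1}$ centralizes level $i+1$, again by Lemma 3. This leads to the following definition.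

**Definition.** For $i\ge0$ let $L_i=M^{(2i)}$ and $K_i=M^{(2i+1)}=L_i'$, so that $K_i'=L_{i+1}$. Let
$$T_0=C_V(M),\qquad T_{i+1}=\{v\in V:v(k-1)\in T_i\text{ for all }k\in K_i\}.$$

In the wreath product with $r=3$: $M=G$, $V=A\delta$, $T_0=A\delta^{p-1}$. Since $K_0=G'\le A$ acts trivially on $V$, already $T_1=V$. The many levels $U_i$ have collapsed to two.

Each $T_i$ is a normal subgroup of $G$ contained in $V$, and $T_i\le T_{i+1}$. We check this by induction. $T_0$ is a normal subgroup of $G$ because $V$ and $M$ are normal in $G$. Suppose $T_i$ is a normal subgroup. Since $v\mapsto v(k-1)$ is additive, $T_{i+1}$ is a subgroup. For $v\in T_{i+1}$, $g\in G$, $k\in K_i$,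
$$vg(k-1)=v(gkg^{-1}-1)g\in T_ig=T_i,$$
so $T_{i+1}$ is normal. Since $T_i$ is normal, $v(k-1)\in T_i$ for $v\in T_i$, so $T_i\le T_{i+1}$.

**Lemma 7.** $L_i$ centralizes $T_i$ for all $i\ge0$.

*Proof.* For $i=0$: $L_0=M$ and $T_0=C_V(M)$. Assume the statement for $i$ and let $v\in T_{i+1}$. For $k,k'\in K_i$ we have $v(k-1)\in T_i$, and $k'\in K_i\le L_i$ centralizes $T_i$, so $v(k-1)(k'-1)=0$. By Lemma 3 with $H=K_i$, the group $K_i'=L_{i+1}$ centralizes $v$. $\blacksquare$

## Descending one level costs one class size

This is the heart of the proof. We start from an element just outside $T_{i+1}$, meaning that $M$ moves it only by elements of $T_{i+1}$. From it we produce an element just outside $T_i$ with a smaller class.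

**Lemma 8.** Let $b\in V\setminus T_{i+1}$ satisfy $[b,h]\in T_{i+1}$ for all $h\in M$, and let $|\mathrm{cl}(b)|<\infty$. Then there is $b'\in V\setminus T_i$ with $[b',h]\in T_i$ for all $h\in M$ and $|\mathrm{cl}(b')|<|\mathrm{cl}(b)|$.

*Proof.*

**Step 1: choose the witness as deep as possible.** An arbitrary witness $k\in K_i$ would give $[b,k]\notin T_i$, but not the property that $M$ moves $[b,k]$ only by elements of $T_i$. For that we choose $k$ far down in a series. Let
$$N_0=K_i,\qquad N_{j+1}=[N_j,M].$$
These subgroups are normal in $G$, they decrease, and they reach $1$, because $N_j\le\gamma_{j+1}(M)$ and $M$ is nilpotent. Since $b\notin T_{i+1}$, some $k\in N_0$ has $b(k-1)\notin T_i$. Elements of the trivial group have no such property, so there is a maximal $j$ such that some $k\in N_j$ has $b(k-1)\notin T_i$. Fix such a $k$ and put $b'=b(k-1)=[b,k]$. Then $b'\in V\setminus T_i$.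

**Step 2: show that $[b',h]\in T_i$ for $h\in M$.** We compare $b(k-1)(h-1)$ with the product in the other order. Let $c=[k,h]\in N_{j+1}$, so $kh=hkc$, and let $c'=hkc(hk)^{-1}\in N_{j+1}$. Then
$$b(k-1)(h-1)-b(h-1)(k-1)=b(kh-hk)=b\,hk(c-1)=b(c'-1)hk .$$
By the maximality of $j$ we have $b(c'-1)\in T_i$, so the right-hand side is in $T_i$, which is normal in $G$. By hypothesis $b(h-1)\in T_{i+1}$, and $k\in K_i$, so $b(h-1)(k-1)\in T_i$ by the definition of $T_{i+1}$. Hence $b'(h-1)=b(k-1)(h-1)\in T_i$.

**Step 3: show that $K_i$ centralizes $b'$.** For $l,l'\in L_i\le M$, Step 2 gives $b'(l-1)\in T_i$, and $L_i$ centralizes $T_i$ by Lemma 7. So $b'(l-1)(l'-1)=0$, and Lemma 3 with $H=L_i$ shows that $L_i'=K_i$ centralizes $b'$.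

**Step 4: apply Lemma 2.** Take $g=b$ and $B=K_i\trianglelefteq G$. We have $b'=[b,k]$ with $k\in K_i$, $b'\ne1$ since $b'\notin T_i$, and $b'\in C_G(K_i)$. Hence $|\mathrm{cl}(b')|<|\mathrm{cl}(b)|$. $\blacksquare$

## Counting class sizes: $V=T_{r-2}$

Lemma 6(4) bounds the class sizes on $Y$ by $n_{r-1}$, and each descent uses up one size. There are not enough sizes for $r-2$ descents that end outside $T_0$.

**Proposition 9.** $V=T_{r-2}$.

*Proof.* Put $s=r-2\ge0$ and suppose $V\ne T_s$. Since $V=\langle Y\rangle$, some $y\in Y$ is not in $T_s$.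

**Step 1: find a starting element for Lemma 8 inside $Y$.** We must stay in $Y$, because only there are the class sizes controlled. Consider the commutators $[y,x_1,\dots,x_m]$ with $m\ge0$ and $x_1,\dots,x_m\in S$. Since $G$ is nilpotent, they equal $1\in T_s$ for all large $m$, while for $m=0$ the commutator is $y\notin T_s$. So there is a maximal $m$ for which some choice gives
$$b_s:=[y,x_1,\dots,x_m]\notin T_s .$$
By Lemma 6(2), $b_s\in Y$, so $|\mathrm{cl}(b_s)|\le n_{r-1}$ by Lemma 6(4). By the maximality of $m$, $[b_s,x]\in T_s$ for all $x\in S$. The set of $h\in M$ with $[b_s,h]\in T_s$ is the stabilizer in $M$ of the coset $b_s+T_s$ in $V/T_s$, hence a subgroup. It contains $S$, so it is $M$. Thus $[b_s,h]\in T_s$ for all $h\in M$.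

**Step 2: descend to level $0$ and count.** Apply Lemma 8 with $i+1=s$, then with $i+1=s-1$, and so on, $s$ times in all. Each output satisfies the hypotheses of the next application. We obtain $b_s,b_{s-1},\dots,b_0$ with $b_i\notin T_i$ and
$$n_{r-1}\ge|\mathrm{cl}(b_s)|>|\mathrm{cl}(b_{s-1})|>\dots>|\mathrm{cl}(b_0)| .$$
Since $b_0\in V$ and $b_0\notin T_0=C_V(M)$, the element $b_0$ is not central in $G$, so $|\mathrm{cl}(b_0)|>1$. These are $s+1=r-1$ distinct class sizes, all in $\{n_2,\dots,n_{r-1}\}$, which has $r-2$ elements. This is a contradiction. $\blacksquare$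

For $r=2$ no descent is made: Step 2 says only that $b_0\in Y$ would be noncentral with class size at most $n_1=1$. This is the argument of Proposition 4.

## The derived length of $M$

**Proof of Theorem 5, part 1.** For $r=1$, $M=Z(G)$. Let $r\ge2$. We pass from $V=[A,M]$ up to $A$ with one more use of Lemma 3. Put $L=L_{r-2}=M^{(2r-4)}$. By Proposition 9 and Lemma 7, $L$ centralizes $T_{r-2}=V$. For $a\in A$ and $l,l'\in L$ we have $a(l-1)\in[A,M]=V$, so $a(l-1)(l'-1)=0$. By Lemma 3, $L'$ centralizes $a$. Since $a$ was arbitrary,
$$L'\le C_G(A)=A .$$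
So $L'$ is abelian, and $M^{(2r-2)}=L''=1$. This proves part 1, and with it Conjecture B with $f(1)=1$ and $f(r)=2r-2$ for $r\ge2$. $\blacksquare$

## The class of the last derived subgroups

**Proof of Theorem 5, part 2.** For $r=2$ the statement is Proposition 4. Let $r\ge3$, put $s=r-2\ge1$ and
$$K=K_{s-1}=M^{(2r-5)},\qquad\text{so that}\qquad K'=M^{(2r-4)}.$$

**Step 1: three factors from $K$ kill $A$.** Let $a\in A$ and $k_1,k_2,k_3\in K$. Then $a(k_1-1)\in[A,M]=V=T_s$ by Proposition 9. By the definition of $T_s$, $a(k_1-1)(k_2-1)\in T_{s-1}$. By Lemma 7, $K\le L_{s-1}$ centralizes $T_{s-1}$. Hence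
$$a(k_1-1)(k_2-1)(k_3-1)=0. \tag{1}$$
Let $I$ be the augmentation ideal of $\mathbb Z[K]$, which is spanned as an abelian group by the elements $k-1$ with $k\in K$. Then $I^3$ is spanned by the products of three such elements, and (1) says that $AI^3=0$.

**Step 2: show that $\gamma_3(K)\le A$.** For $n\ge1$ the set $\{g\in K:g-1\in I^n\}$ is a subgroup, because $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ and $g^{-1}-1=-g^{-1}(g-1)$. The identity
$$[x,y]-1=x^{-1}y^{-1}(xy-yx)=x^{-1}y^{-1}\big((x-1)(y-1)-(y-1)(x-1)\big)$$
shows that $[x,y]-1\in I^{n+1}$ if $x-1\in I^n$ and $y\in K$. By induction $g-1\in I^n$ for every $g\in\gamma_n(K)$. For $n=3$, the relation $AI^3=0$ shows that $\gamma_3(K)$ centralizes $A$. So $\gamma_3(K)\le C_G(A)=A$.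

**Step 3: read off the classes.** We have
$$\gamma_6(K)=[\gamma_3(K),K,K,K]\le[A,K,K,K]=AI^3=0 .$$
So $K=M^{(2r-5)}$ has class at most $5$. Put $L=K'=\gamma_2(K)=M^{(2r-4)}$. Then $L'\le\gamma_4(K)$ and $\gamma_3(L)=[L',L]\le\gamma_6(K)=1$. So $L$ has class at most $2$. $\blacksquare$

## All class sizes at once, and unitriangular groups

Theorem 5 does not assume $G=M_r(G)$. It bounds the derived length of $M_r(G)$ inside every nilpotent $G$ whose $r$ smallest class sizes are finite. If a finite $p$-group has $t\ge2$ class sizes in all, taking $r=t$ gives $M_t(G)=G$ and $\operatorname{dl}(G)\le2t-2$.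

The values $f(1)=1$ and $f(2)=2$ cannot be lowered: nontrivial abelian $p$-groups attain the first, and extraspecial groups the second. No claim is made that $2r-2$ is optimal for $r\ge3$. However, no bounded function can serve as $f$.

**Example (unitriangular groups).** Let $G=UT_n(\mathbb F_p)$, the upper unitriangular matrices, with $n\ge2$. It is standard that $\operatorname{dl}(G)=\lceil\log_2n\rceil$. We need only the lower bound, which can be checked at once. For $i<j<l$ and matrix units $e_{ij}$,
$$[1+e_{ij},\,1+e_{jl}]=1+e_{il}.$$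
Indeed, with $x=1+e_{ij}$ and $y=1+e_{jl}$ we have $xy=yx+e_{il}$ and $yx\,(1+e_{il})=yx+e_{il}$. By induction on $k$, $G^{(k)}$ contains every $1+e_{ij}$ with $j-i\ge2^k$: if $j-i\ge2^{k+1}$, split at $i+2^k$. So $G^{(k)}\ne1$ whenever $2^k\le n-1$, which gives $\operatorname{dl}(G)\ge\lceil\log_2n\rceil$.

On the other hand, the superdiagonal entries define a homomorphism from $G$ to the abelian group $\mathbb F_p^{\,n-1}$, whose kernel contains $G'$ and has order $p^{(n-1)(n-2)/2}$. Each class lies in a coset of $G'$, so the class sizes are powers of $p$ that are at most $p^{(n-1)(n-2)/2}$. Hence the number $t$ of class sizes satisfies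
$$t\le1+\frac{(n-1)(n-2)}2 .$$
Since $G=M_t(G)$, any $f$ that is valid in Conjecture B has $f(t)\ge\lceil\log_2n\rceil$ for some $t\le1+\frac{(n-1)(n-2)}2$. As $n$ is arbitrary, $f$ is unbounded.
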